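\title{Continuity and $W^{1,p}$-quasi-convexity do not imply lim-$W^{1,p}$-quasi-convexity}

\begin{abstract}
For a $p$-coercive integrand $L:\mathbb{R}^{m\times N}\to[0,\infty]$, lower semicontinuity in $L^p$ of the functional $u\mapsto\int L(\nabla u)$ is equivalent to lim-$W^{1,p}$-quasi-convexity, a condition that tests $L$ along sequences converging to a linear map, with free boundary values. We show that this condition does not follow from continuity and $W^{1,p}$-quasi-convexity. The counterexample has $m=6$, $N=2$, works for every $p>1$, and extends to all $m\ge6$, $N\ge2$. It is built on three resonant plane waves, whose gradients lie in a torus $K$. The waves converge to zero, but a map whose gradient stays near $K\cup\{0\}$ cannot pass from such waves to a linear map of small slope: the passage would produce a bounded nonconstant map of the whole plane with bounded distortion. We also show that the implication holds when $\min(m,N)=1$, and for real-valued integrands along sequences with bounded gradients.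
\end{abstract}

\section{Two notions of quasi-convexity}\label{sec:intro}

Let $m,N\ge1$ be integers, let $\mathbb{M}$ be the space of real $m\times N$ matrices with the Euclidean norm $|\cdot|$, let $p>1$, and let $Y=\,]0,1[^N$ be the open unit cube. For $\xi\in\mathbb{M}$ let $l_\xi(y)=\xi y$. An \emph{integrand} is a Borel function $L:\mathbb{M}\to[0,\infty]$. It is \emph{$p$-coercive} if $L\ge c|\cdot|^p$ for some $c>0$. It is \emph{continuous} if it is continuous as a map into $[0,\infty]$; then the set where $L$ is finite is open, and $L$ tends to $\infty$ at its boundary.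

\begin{definition}\label{def:qc}
The integrand $L$ is \emph{$W^{1,p}$-quasi-convex} if
\[
L(\xi)\le\int_Y L(\xi+\nabla\phi(y))\,dy\qquad\text{for all }\xi\in\mathbb{M},\ \phi\in W^{1,p}_0(Y;\mathbb{R}^m).
\]
It is \emph{lim-$W^{1,p}$-quasi-convex} if
\[
L(\xi)\le\liminf_{n\to\infty}\int_Y L(\nabla\phi_n(y))\,dy
\]
for all $\xi\in\mathbb{M}$ and all sequences $\{\phi_n\}_n\subset W^{1,p}(Y;\mathbb{R}^m)$ with $\phi_n\to l_\xi$ in $L^p(Y;\mathbb{R}^m)$.
\end{definition}

Both conditions say that the linear map $l_\xi$ has the least energy among its competitors. In the first, a competitor must agree with $l_\xi$ on $\partial Y$. In the second, it need only be close to $l_\xi$ in $L^p$. The second condition is the one that governs lower semicontinuity. It is known that, for $p$-coercive $L$ and a bounded open set $\Omega\subset\mathbb{R}^N$ with $|\partial\Omega|=0$, the functional $E(u)=\int_\Omega L(\nabla u)\,dx$ on $W^{1,p}(\Omega;\mathbb{R}^m)$ is lower semicontinuous with respect to strong convergence in $L^p(\Omega;\mathbb{R}^m)$ if and only if $L$ is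 lim-$W^{1,p}$-quasi-convex. We recall this for motivation and do not use it.

The second condition is the stronger one. With $\phi_n=l_{\xi_n}$, $\xi_n\to\xi$, it shows that $L$ is lower semicontinuous. With $\phi_n=l_\xi+n^{-1}\phi(n\,\cdot)$, where $\phi\in W^{1,p}_0(Y;\mathbb{R}^m)$ is extended periodically, it shows that $L$ is $W^{1,p}$-quasi-convex, because $\int_YL(\nabla\phi_n)=\int_YL(\xi+\nabla\phi)$ for all $n$. For the converse one would like to modify $\phi_n$ near $\partial Y$ so that it agrees with $l_\xi$ there, at a small cost in energy. When $L$ takes the value $\infty$ the modification may cost infinite energy, and lower semicontinuity of $L$ does not save the converse.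

\begin{example}\label{ex:saw}
Let $m=1$, $N=2$, $L(0,0)=1$, $L(\pm1,0)=0$, and $L=\infty$ otherwise. The sublevel sets $\{L\le t\}$, $t<\infty$, are finite, so $L$ is lower semicontinuous. Suppose $\int_YL(\xi+\nabla\phi)<\infty$ with $\phi\in W_0^{1,p}(Y)$. Then $\partial_2\phi=-\xi_2$ a.e.\ in $Y$; since $\int_Y\partial_2\phi=0$, we get $\partial_2\phi=0$. The extension of $\phi$ by zero has compact support and is constant on vertical lines, so $\phi=0$ and the integral equals $L(\xi)$. Thus $L$ is $W^{1,p}$-quasi-convex. On the other hand the sawtooth functions $\phi_n(y)=n^{-1}\operatorname{dist}(ny_1,2\mathbb{Z})$ tend to $0$ uniformly and have energy $0<L(0,0)$. So $L$ is not lim-$W^{1,p}$-quasi-convex. This $L$ is not $p$-coercive, but $L+1\ge|\cdot|^p$ is, and adding a constant changes nothing above.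
\end{example}

The example rests on a rigidity: oscillations between $(1,0)$ and $(-1,0)$ cannot be brought to rest at the boundary while the gradient stays in $\{L<\infty\}$. This rigidity is fragile. A continuous integrand that is finite at $(\pm1,0)$ is finite near these points, and that little room allows the oscillation to be matched to zero boundary values (Section~\ref{sec:positive}). One is led to guess that continuity always restores the converse. The question is posed in \cite{NRT}: \emph{for all $m,N\ge1$ and $p>1$, is every continuous, $p$-coercive, $W^{1,p}$-quasi-convex integrand lim-$W^{1,p}$-quasi-convex?} The answer is no.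

\begin{theorem}\label{thm:A}
Let $m=6$, $N=2$. For every $C\in(0,\infty]$ there is a continuous $L_C:\mathbb{M}\to[1,\infty]$, not depending on $p$, which for every $p>1$ is $p$-coercive and $W^{1,p}$-quasi-convex, and there are smooth maps $\varphi_n\to0=l_0$ uniformly, with $\sup_n\|\nabla\varphi_n\|_\infty<\infty$, such that $L_C(\nabla\varphi_n)\equiv1$ while $L_C(0)=1+C$. In particular $L_C$ is not lim-$W^{1,p}$-quasi-convex.
\end{theorem}

\begin{theorem}\label{thm:B}
For all $m\ge6$, $N\ge2$ and $p>1$ there is a continuous, $p$-coercive, $W^{1,p}$-quasi-convex integrand that is not lim-$W^{1,p}$-quasi-convex.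
\end{theorem}

Two positive results mark the limits of such counterexamples.

\begin{theorem}\label{thm:C}
If $\min(m,N)=1$ and $p>1$, every continuous, $p$-coercive, $W^{1,p}$-quasi-convex integrand is lim-$W^{1,p}$-quasi-convex.
\end{theorem}

\begin{proposition}\label{prop:D}
Let $L$ be continuous, real-valued and $W^{1,p}$-quasi-convex. Then $\liminf_n\int_YL(\nabla\phi_n)\ge L(\xi)$ whenever $\phi_n\to l_\xi$ in $L^p(Y;\mathbb{R}^m)$ and $\sup_n\|\nabla\phi_n\|_\infty<\infty$.
\end{proposition}

So the value $\infty$ is essential for a counterexample with bounded gradients, such as that of Theorem~\ref{thm:A}. The cases $N\ge2$, $2\le m\le5$ are not decided here.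

We prove the positive results first, in Section~\ref{sec:positive}, since they show what a counterexample has to overcome. Section~\ref{sec:waves} introduces the plane waves that replace the sawtooth functions and states a rigidity that survives perturbation (Proposition~\ref{prop:rigid}). Section~\ref{sec:integrand} deduces Theorems~\ref{thm:A} and~\ref{thm:B} from it. The remaining sections prove the rigidity; its idea is explained in Section~\ref{sec:idea}.

\subsection*{Standard facts}
The following are used throughout.
\begin{enumerate}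
\item[(F1)] A Lipschitz map is differentiable a.e., its gradient is the weak gradient, and the product rule and the divergence theorem on discs hold for it. Conversely, a map in $W^{1,1}_{\mathrm{loc}}$ of a convex open set with $|\nabla u|\le M$ a.e.\ has a representative that is Lipschitz with constant $M$.
\item[(F2)] $W_0^{1,p}(Y;\mathbb{R}^m)$ is the closure of $C_c^\infty(Y;\mathbb{R}^m)$ in $W^{1,p}$. It contains the Lipschitz maps with compact support in $Y$. For $\phi$ in this space, $\int_Y\nabla\phi=0$ and the extension of $\phi$ by zero lies in $W^{1,p}(\mathbb{R}^N;\mathbb{R}^m)$.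
\item[(F3)] (Jensen's inequality.) If $\Phi:\mathbb{R}^d\to[0,\infty]$ is convex and lower semicontinuous and $f\in L^1(Y;\mathbb{R}^d)$, then $\Phi(\int_Yf)\le\int_Y\Phi(f)$. Indeed $|Y|=1$, and $\Phi$ is either identically $\infty$ or the supremum of its affine minorants.
\end{enumerate}

\section{Where the implication holds}\label{sec:positive}

\subsection*{Cutting off}
For a real-valued integrand the modification near $\partial Y$ is a multiplication by a cutoff function.

\begin{proof}[Proof of Proposition~\ref{prop:D}]
Let $M=\sup_n\|\nabla\phi_n\|_\infty$. By (F1) the $\phi_n$ are Lipschitz with constant $M$. By the Arzel\`a--Ascoli theorem every subsequence has a uniformly convergent subsequence, whose limit is $l_\xi$; so $\phi_n\to l_\xi$ uniformly on $Y$. For $k\ge1$ choose $\eta_k\in C_c^\infty(Y;[0,1])$ with $|\{\eta_k\ne1\}|\le1/k$. The map $\eta_k(\phi_n-l_\xi)$ lies in $W^{1,p}_0(Y;\mathbb{R}^m)$, and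
\[
\xi+\nabla\big(\eta_k(\phi_n-l_\xi)\big)=\eta_k\nabla\phi_n+(1-\eta_k)\xi+(\phi_n-l_\xi)\otimes\nabla\eta_k .
\]
On $\{\eta_k=1\}$ we have $\nabla\eta_k=0$, so the right side equals $\nabla\phi_n$. For fixed $k$ and large $n$ we have $|\phi_n-l_\xi|\,|\nabla\eta_k|\le1$, so the right side lies in the closed ball of radius $M+|\xi|+1$, on which $L\le M'<\infty$ with $M'$ independent of $k$ and $n$. Quasi-convexity and $L\ge0$ give $L(\xi)\le\int_YL(\nabla\phi_n)+M'/k$. Let $n\to\infty$, then $k\to\infty$.
\end{proof}

Finiteness of $L$ is used once: in the layer $\{\eta_k\ne1\}$ the gradient runs along the segment from $\nabla\phi_n$ to $\xi$, and $L$ must be bounded near such segments.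

\subsection*{The scalar case}
When $\min(m,N)=1$ the cutoff is not needed, because quasi-convexity and continuity force convexity.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{$L$ is convex.} Let $P\ne Q$ with $L(P),L(Q)<\infty$, let $0<t<1$ and $\xi=tP+(1-t)Q$. We show $L(\xi)\le tL(P)+(1-t)L(Q)$.

If $N=1$, let $\phi(0)=0$, $\phi'=P-\xi$ on $(0,t)$ and $\phi'=Q-\xi$ on $(t,1)$. Then $\phi(1)=tP+(1-t)Q-\xi=0$, so $\phi\in W^{1,p}_0$, and quasi-convexity gives the inequality.

Let $m=1$, $N\ge2$. Example~\ref{ex:saw} shows that the two gradients $P$, $Q$ alone do not suffice to build a test function. We use $N+1$ gradients and a pyramid. Let $A_0,\dots,A_N\in\mathbb{R}^N$ be affinely independent and $\xi=\sum_i\mu_iA_i$ with $\mu_i>0$, $\sum_i\mu_i=1$. We claim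
\begin{equation}\label{eq:simplex}
L(\xi)\le\sum_{i=0}^N\mu_iL(A_i).
\end{equation}
Put $\psi(y)=\max\{0,\,1+\min_i(A_i-\xi)\cdot y\}$ and $D=\{\psi>0\}$. The origin is an interior point of the simplex with vertices $A_i-\xi$, so $\min_i(A_i-\xi)\cdot y\le-c|y|$ for some $c>0$, and $D$ is a bounded open convex polytope containing $0$. The function $\psi$ is Lipschitz with compact support, and $\xi+\nabla\psi\in\{A_0,\dots,A_N\}$ a.e.\ in $D$. If $\nu_i$ is the volume fraction of $D$ on which $\xi+\nabla\psi=A_i$, then $\int_D\nabla\psi=0$ gives $\sum_i\nu_iA_i=\xi$, and affine independence gives $\nu_i=\mu_i$. By the Vitali covering theorem, $Y$ is covered up to a null set by countably many disjoint sets $y_k+r_k\overline{D}\subset Y$; also $|\partial D|=0$. Let $\phi=\sum_kr_k\psi((\cdot-y_k)/r_k)$. The partial sums lie in $W_0^{1,p}(Y)$ by (F2). They converge in $W^{1,p}$, since the terms and their gradients are uniformly bounded and have disjoint supports. So $\phi\in W^{1,p}_0(Y)$, and $\xi+\nabla\phi=A_i$ on a subset of $Y$ of measure $\mu_i$. This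 proves \eqref{eq:simplex}.

Choose affinely independent vectors $v_1,\dots,v_N$ in the hyperplane $(P-Q)^\perp$ with $\sum_iv_i=0$ (the vertices of a simplex with centroid $0$). For $\epsilon>0$ let $A_0=Q$, $A_i=P+\epsilon v_i$, $\mu_0=1-t$, $\mu_i=t/N$. These points are affinely independent, as $Q\notin P+(P-Q)^\perp$, and $\sum_i\mu_iA_i=\xi$. Since $L$ is continuous at $P$, \eqref{eq:simplex} yields the convexity inequality as $\epsilon\to0$. This is the step that fails in Example~\ref{ex:saw}.

\emph{Conclusion.} Let $\phi_n\to l_\xi$ in $L^p$. We may assume, after passing to a subsequence, that $\int_YL(\nabla\phi_n)$ converges to the lower limit and that this limit is finite. By $p$-coercivity $\nabla\phi_n$ is bounded in $L^p$. Since $p>1$ and $\nabla\phi_n\to\xi$ in distributions, $\nabla\phi_n\rightharpoonup\xi$ weakly in $L^p$, and so $\int_Y\nabla\phi_n\to\xi$. By (F3), $\int_YL(\nabla\phi_n)\ge L(\int_Y\nabla\phi_n)$, and the right side tends to $L(\xi)$.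
\end{proof}

A counterexample therefore needs oscillations whose gradients lie in a compact set $K\not\ni0$, which converge to $0$, and which cannot be matched to zero boundary values even when the gradient may use a whole neighborhood of $K\cup\{0\}$.

\section{Three resonant plane waves}\label{sec:waves}

From now on, except in the proof of Theorem~\ref{thm:B}, $N=2$ and $m=6$, and we identify $\mathbb{R}^6$ with $\mathbb{C}^3$. A matrix $\xi\in\mathbb{M}$ is written $(a_j,b_j)_{j=1}^3\in\mathbb{C}^6$, so that for $\xi=\nabla u$, $u=(u_1,u_2,u_3)$, we have $a_j=\partial_1u_j$ and $b_j=\partial_2u_j$; and $|\xi|^2=\sum_j(|a_j|^2+|b_j|^2)$. Put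
\[
Z_1=a_1,\qquad Z_2=b_2,\qquad Z_3=-a_3,\qquad J_{ij}=a_ib_j-a_jb_i,\qquad J=(J_{12},J_{23},J_{31}).
\]
Let $\ell_1(y)=y_1$, $\ell_2(y)=y_2$, $\ell_3(y)=-y_1-y_2$, so that $\ell_1+\ell_2+\ell_3=0$. The oscillations are the plane waves
\begin{equation}\label{eq:phin}
\varphi_n(y)=\frac1{in}\big(e^{in\ell_1(y)},e^{in\ell_2(y)},e^{in\ell_3(y)}\big),\qquad n\ge1 .
\end{equation}
They satisfy $|\varphi_n|=\sqrt3/n$. Their gradients have $b_1=a_2=0$, $a_3=b_3$ and $Z_j=e^{in\ell_j}$, so they lie in
\[
K=\{\xi\in\mathbb{M}:\ b_1=a_2=0,\ a_3=b_3,\ |Z_1|=|Z_2|=|Z_3|=1,\ Z_1Z_2Z_3=1\}.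
\]
This is a two-dimensional torus, parametrized by $(Z_1,Z_2)$. On $K$ we have $|\xi|=2$, and $K$ is invariant under complex conjugation.

To prove quasi-convexity of an integrand that is small on $K$ we need functions of the gradient whose integrals are under control. The Jacobians $J_{ij}$ are such functions. For locally Lipschitz $f,g:\Omega\to\mathbb{C}$ on an open set $\Omega\subset\mathbb{R}^2$ let $\{f,g\}=\partial_1f\,\partial_2g-\partial_2f\,\partial_1g$, so that $J_{ij}(\nabla u)=\{u_i,u_j\}$.

\begin{lemma}\label{lem:jac}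
Let $f,g:\Omega\to\mathbb{C}$ be locally Lipschitz and let $\psi:\Omega\to\mathbb{C}$ be Lipschitz with compact support in $\Omega$. Then
\[
\text{\rm(a)}\quad\int_\Omega\{\psi,g\}=0,\qquad\qquad\text{\rm(b)}\quad\int_\Omega\psi\{f,g\}=-\int_\Omega f\{\psi,g\}.
\]
\end{lemma}

\begin{proof}
For smooth $g$, integration by parts gives $\int\{\psi,g\}=-\int\psi(\partial_1\partial_2g-\partial_2\partial_1g)=0$. For general $g$ use mollifications $g_\epsilon$, whose gradients converge to $\nabla g$ in $L^1(\operatorname{supp}\psi)$. Part (b) is (a) for $f\psi$, since $\{f\psi,g\}=f\{\psi,g\}+\psi\{f,g\}$.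
\end{proof}

The choice of three directions with $\ell_1+\ell_2+\ell_3=0$ creates a resonance: the Jacobian of two of the waves has the phase $n(\ell_1+\ell_2)=-n\ell_3$, so $J_{12}=Z_1Z_2=\overline{Z_3}$ on $K$. The nonlinear equations of $K$ thus become real-linear equations in $(\xi,J)$. Define the real-linear map
\[
\Lambda(\xi,J)=\big(b_1,\ a_2,\ a_3-b_3,\ J_{12}-\overline{Z_3},\ J_{23}-\overline{Z_1},\ J_{31}-\overline{Z_2}\big)\in\mathbb{C}^6
\]
of the independent variables $(\xi,J)\in\mathbb{C}^6\times\mathbb{C}^3$, and put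
\[
q(\xi)=|\Lambda(\xi,J(\xi))|^2 .
\]
The function $|\Lambda|^2$ is convex, and the real and imaginary parts of $J_{ij}(\xi)$ are linear combinations of $2\times2$ minors of the real $6\times2$ matrix $\xi$. So $q$ is \emph{polyconvex}, that is, a convex function of the entries and minors of $\xi$.

\begin{lemma}\label{lem:q}
{\rm(a)} $\{q=0\}=K\cup\{0\}$.
{\rm(b)} If $\varphi:\mathbb{R}^2\to\mathbb{C}^3$ is Lipschitz and vanishes off $Y$, then $q(\xi)\le\int_Yq(\xi+\nabla\varphi)$ for all $\xi\in\mathbb{M}$.
\end{lemma}

\begin{proof}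
(a) If $b_1=a_2=0$ and $a_3=b_3=-Z_3$, then $J_{12}=a_1b_2=Z_1Z_2$, $J_{23}=-a_3b_2=Z_2Z_3$ and $J_{31}=-a_1b_3=Z_3Z_1$. So $q(\xi)=0$ if and only if these linear relations hold and
\[
Z_1Z_2=\overline{Z_3},\qquad Z_2Z_3=\overline{Z_1},\qquad Z_3Z_1=\overline{Z_2}.
\]
If one $Z_j$ vanishes, the two equations in which it is a factor show that the other two vanish, and $\xi=0$. Otherwise, multiplying the moduli of the first two equations gives $|Z_2|^2=1$; by the cyclic symmetry all $|Z_j|=1$, and $Z_1Z_2Z_3=|Z_3|^2=1$. Conversely, on $K$ we have $Z_1Z_2=1/Z_3=\overline{Z_3}$, and cyclically.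

(b) Let $l=l_\xi$ and $u=l+\varphi$. Then $\{u_i,u_j\}=\{l_i,l_j\}+\{\varphi_i,u_j\}-\{\varphi_j,l_i\}$. The last two terms vanish a.e.\ off $Y$ and have integral $0$ over $\mathbb{R}^2$ by Lemma~\ref{lem:jac}(a). So $\int_YJ(\xi+\nabla\varphi)=J(\xi)$; also $\int_Y(\xi+\nabla\varphi)=\xi$. Apply (F3) to $|\Lambda|^2$.
\end{proof}

The point $0$ in (a) cannot be avoided: the mean of $(\xi,J(\xi))$ over the torus $K$ is $(0,0)=(0,J(0))$, so every nonnegative convex function of $(\xi,J)$ that vanishes on $K$ vanishes at $0$. Polyconvexity will confine gradients to a neighborhood of $K\cup\{0\}$, but it cannot make $0$ more expensive than $K$. That is the task of the following rigidity statement, which is the core of the paper.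

\begin{proposition}\label{prop:rigid}
There is $\tau\in(0,\frac1{10}]$ with the following property. Let $u:\mathbb{R}^2\to\mathbb{C}^3$ be Lipschitz with
\begin{equation}\label{eq:near}
\operatorname{dist}(\nabla u,K\cup\{0\})\le\tau\quad\text{a.e.\ in }\mathbb{R}^2,
\end{equation}
and let $u=l_\xi$ on $\mathbb{R}^2\setminus Y$ for some $\xi$ with $|\xi|\le\tau$. Then $\{y\in Y:\operatorname{dist}(\nabla u(y),K)\le\tau\}$ is a null set.
\end{proposition}

Both assumptions on the exterior data are needed: $u=l_\xi$ with $\xi\in K$ violates only $|\xi|\le\tau$, and $u=\varphi_n$ is uniformly close to $l_0$ but not equal to it off $Y$.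

\section{The integrand}\label{sec:integrand}

The integrand has two wells, one around $K$ and one around $0$. In each well it is a convex increasing function of $q$ that blows up before the edge of the well is reached; this gives continuity. The well around $0$ is raised by $C$. Raising it is harmless for $\xi$ near $K$, and for $\xi$ near $0$ Proposition~\ref{prop:rigid} forbids a competitor to use the lower well.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\tau$ be as in Proposition~\ref{prop:rigid}, $V=\{\operatorname{dist}(\cdot,K)<\tau\}$ and $V_0=\{|\xi|<\tau\}$. These open sets have disjoint closures, because $|\xi|=2$ on $K$. By Lemma~\ref{lem:q}(a), $q$ is positive on the compact set $S=\{|\xi|\le3\}\setminus(V\cup V_0)$. Fix $\sigma$ with $0<\sigma<\min_Sq$, so that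
\begin{equation}\label{eq:sigma}
|\xi|\le3,\ q(\xi)\le\sigma\quad\Longrightarrow\quad\xi\in V\cup V_0 .
\end{equation}
Let $h(t)=\sigma/(\sigma-t)$ for $t<\sigma$ and $h(t)=\infty$ for $t\ge\sigma$. Then $h:\mathbb{R}\to(0,\infty]$ is continuous, nondecreasing and convex, and $h(0)=1$. Define
\[
L_C=h\circ q\ \text{ on }V,\qquad L_C=C+h\circ q\ \text{ on }V_0,\qquad L_C=\infty\ \text{ elsewhere.}
\]
Note that $L_C\ge h\circ q\ge1$ on $\mathbb{M}$.

\emph{Continuity.} $L_C$ is continuous on each of the open sets $V$, $V_0$ and $\mathbb{M}\setminus(\overline V\cup\overline{V_0})$. A point of $\partial V\cup\partial V_0$ lies in $S$, so $q>\sigma$ near it, and $L_C\ge h\circ q=\infty$ near it.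

\emph{Coercivity.} $L_C\ge1$, and $L_C(\xi)<\infty$ only if $|\xi|<3$. Hence $L_C\ge3^{-p}|\cdot|^p$.

\emph{Quasi-convexity.} Let $\xi\in\mathbb{M}$ and $\varphi\in W^{1,p}_0(Y;\mathbb{C}^3)$ with $\int_YL_C(\xi+\nabla\varphi)<\infty$; otherwise there is nothing to prove. Then $\xi+\nabla\varphi\in V\cup V_0$ and $q(\xi+\nabla\varphi)<\sigma$ a.e.\ in $Y$. In particular $\nabla\varphi$ is bounded, which is why the exponent $p$ plays no role. By (F2) and (F1) the extension of $\varphi$ by zero has a Lipschitz representative, and by continuity it vanishes at every point of $\mathbb{R}^2\setminus Y$. Since $\xi=\int_Y(\xi+\nabla\varphi)$, we have $|\xi|\le3$. By Lemma~\ref{lem:q}(b), $q(\xi)\le\int_Yq(\xi+\nabla\varphi)<\sigma$, so $\xi\in V\cup V_0$ by \eqref{eq:sigma}. Monotonicity of $h$ and (F3) give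
\begin{equation}\label{eq:hq}
h(q(\xi))\le h\Big(\int_Yq(\xi+\nabla\varphi)\Big)\le\int_Yh(q(\xi+\nabla\varphi)).
\end{equation}
If $\xi\in V$, then \eqref{eq:hq} and $h\circ q\le L_C$ give $L_C(\xi)\le\int_YL_C(\xi+\nabla\varphi)$.

Let $\xi\in V_0$. The map $u=l_\xi+\varphi$ has $\nabla u\in V\cup V_0$ a.e.\ in $Y$ and equals $l_\xi$ off $Y$, with $|\xi|<\tau$. So it satisfies the hypotheses of Proposition~\ref{prop:rigid}, and $\nabla u\in V_0$ a.e.\ in $Y$. If $C=\infty$, this contradicts the finiteness of the energy, so the case does not occur. If $C<\infty$, then \eqref{eq:hq} gives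
\[
\int_YL_C(\xi+\nabla\varphi)=C+\int_Yh(q(\xi+\nabla\varphi))\ge C+h(q(\xi))=L_C(\xi).
\]

\emph{The sequence.} The waves \eqref{eq:phin} are smooth, tend to $0$ uniformly, and have $\nabla\varphi_n\in K$ everywhere. So $|\nabla\varphi_n|=2$ and $L_C(\nabla\varphi_n)=h(0)=1$, while $L_C(0)=C+h(0)=1+C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $L=L_C$, for any $C\in(0,\infty]$. For $\eta\in\mathbb{R}^{m\times N}$ let $\eta'$ be its upper left $6\times2$ block, let $\eta''$ be the vector of the remaining entries, and put $\hat L(\eta)=L(\eta')+|\eta''|^p$. This is continuous into $[0,\infty]$. It is $p$-coercive, since $|\eta|^p\le2^p(|\eta'|^p+|\eta''|^p)$ and $L\ge3^{-p}|\cdot|^p$.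

Let $\xi\in\mathbb{R}^{m\times N}$, $\phi\in W_0^{1,p}(Y;\mathbb{R}^m)$, and write $y=(y',y'')$ with $y'\in Y'=\,]0,1[^2$. Take $\phi^k\in C_c^\infty(Y;\mathbb{R}^m)$ with $\phi^k\to\phi$ in $W^{1,p}$. The functions $y''\mapsto\int_{Y'}(|\phi^k-\phi|^p+|\nabla\phi^k-\nabla\phi|^p)\,dy'$ tend to $0$ in $L^1$, hence a.e.\ along a subsequence. So for a.e.\ $y''$ the first six components of $\phi(\cdot,y'')$ form an element of $W^{1,p}_0(Y';\mathbb{R}^6)$ with gradient $(\nabla\phi)'(\cdot,y'')$, and $\int_{Y'}L(\xi'+(\nabla\phi)')\,dy'\ge L(\xi')$. Integrating in $y''$ gives $\int_YL(\xi'+(\nabla\phi)')\ge L(\xi')$. (For $N=2$ there is no variable $y''$ and no slicing.) By (F2) and (F3), $\int_Y|\xi''+(\nabla\phi)''|^p\ge|\xi''|^p$. Hence $\hat L$ is $W^{1,p}$-quasi-convex. The maps $y\mapsto(\varphi_n(y'),0)$ tend to $0$ uniformly, $\hat L\equiv1$ on their gradients, and $\hat L(0)=1+C$.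
\end{proof}

\section{How a wave can die out}\label{sec:idea}

It remains to prove Proposition~\ref{prop:rigid}. The first step is soft: by compactness, a map satisfying \eqref{eq:near} is close, on every disc and relative to its radius, to an exact solution of $q(\nabla w)=0$, and the exact solutions are constants and plane waves (Section~\ref{sec:exact}). This excludes a sharp interface between a wave and a constant. It does not exclude a slow death, in which the wavelength, and with it the amplitude, shrinks to zero. In one dimension this does happen.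

\begin{example}\label{ex:spiral}
Let $\beta\ge16$ and define $u:\mathbb{R}\to\mathbb{C}$ by $u(s)=s^{1+i\beta}/(1+i\beta)$ for $s>0$ and $u(s)=0$ for $s\le0$. Then $u'(s)=e^{i\beta\log s}$ for $s>0$, so $u$ is Lipschitz with $|u'|\in\{0,1\}$, and $|u(s)|\le s/\beta$ for $s>0$. On every interval $(s_0-r,s_0+r)$ the function $u$ is within $2\beta^{-1/4}r$ of a constant or of a wave $c+\frac1{ik}e^{i(ks+\alpha)}$. Indeed, if $s_0\le\beta^{3/4}r$, then $|u|\le(\beta^{3/4}+1)r/\beta\le2\beta^{-1/4}r$ on the interval. Otherwise $s\ge\frac78s_0$ on the interval, and Taylor's formula shows that the phase $\beta\log s$ is within $\beta r^2/s_0^2\le\beta^{-1/2}$ of its tangent line at $s_0$; integrating from $s_0$, $u$ is within $\beta^{-1/2}r$ of a wave with $k=\beta/s_0$. The points where the phase is a multiple of $2\pi$ are $s_\nu=e^{2\pi\nu/\beta}$, $\nu\in\mathbb{Z}$. For large $\beta$ neighboring gaps are nearly equal, and yet the points accumulate at $0$ as $\nu\to-\infty$.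
\end{example}

In the plane we follow the same points. For a plane wave with $k=1/\lambda$, the points where all phases are multiples of $2\pi$ form a square lattice of mesh $2\pi\lambda$. For a map $u$ as in Proposition~\ref{prop:rigid} that resembles a wave somewhere, we can step from one such point to the next forever, in both coordinate directions. This yields points $x_\nu$, $\nu\in\mathbb{Z}^2$, which near each $\nu$ form an almost square lattice of some mesh $2\pi\lambda_\nu>0$ (Section~\ref{sec:lattice}). Far from $Y$ the map $u$ is linear with small slope and resembles no wave, so all $x_\nu$ lie in a bounded set. Interpolation gives a bounded map $F:\mathbb{R}^2\to\mathbb{R}^2$ with $DF\approx2\pi\lambda I$, where $\lambda>0$ varies.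

If $DF$ were exactly a multiple of $I$ at each point, $F$ would satisfy the Cauchy--Riemann equations, and a bounded entire function is constant. The one-dimensional escape is also closed: a product map $F(s)=(f(s_1),f(s_2))$ with $f'>0$ has $DF=\operatorname{diag}(f'(s_1),f'(s_2))$, and if the two entries have bounded ratio for all $s_1,s_2$, then $f'$ is bounded below and $f$ is unbounded. It is the third wave that ties the horizontal mesh to the vertical one (see the proof of Lemma~\ref{lem:exact}). The following stable form of Liouville's theorem covers the general case; it needs no injectivity of $F$.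

\begin{lemma}\label{lem:liouville}
Let $F:\mathbb{R}^2\to\mathbb{R}^2$ be bounded and locally Lipschitz, and suppose $|DF|^2\le\kappa\det DF$ a.e.\ for a constant $\kappa>0$. Then $DF=0$ a.e.
\end{lemma}

\begin{proof}
Let $|F|\le M$, and let $\eta$ be real, Lipschitz and compactly supported. Since $\det DF=\{F_1,F_2\}$, Lemma~\ref{lem:jac}(b) with $\psi=\eta^2$ gives
\[
\int\eta^2|DF|^2\le\kappa\int\eta^2\{F_1,F_2\}=-2\kappa\int F_1\,\eta\,\{\eta,F_2\}\le2\kappa M\int|\eta|\,|\nabla\eta|\,|DF| .
\]
The left side is finite, so the Cauchy--Schwarz inequality yields $\int\eta^2|DF|^2\le4\kappa^2M^2\int|\nabla\eta|^2$. For $\rho>1$ let $\eta(s)=1$ for $|s|\le\rho$, $\eta(s)=2-\log|s|/\log\rho$ for $\rho\le|s|\le\rho^2$, and $\eta(s)=0$ for $|s|\ge\rho^2$. Then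
\[
\int|\nabla\eta|^2=\int_\rho^{\rho^2}\frac{2\pi t\,dt}{t^2(\log\rho)^2}=\frac{2\pi}{\log\rho}.
\]
Hence $\int_{|s|<\rho}|DF|^2\le8\pi\kappa^2M^2/\log\rho\to0$ as $\rho\to\infty$.
\end{proof}

\section{Exact and approximate solutions}\label{sec:exact}

Let $\mathcal{E}$ be the set of maps $w:\mathbb{R}^2\to\mathbb{C}^3$ that are either constant, or are $C^1$ with $\nabla w\in K$ and
\[
Z_j(\nabla w)=e^{i(k\ell_j+\alpha_j)},\quad j=1,2,3,\qquad\text{for some }k,\alpha_j\in\mathbb{R}\text{ with }\alpha_1+\alpha_2+\alpha_3=0 .
\]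
For $k\ne0$ these maps are $w_j=c_j+\frac1{ik}e^{i(k\ell_j+\alpha_j)}$; for $k=0$ they are the affine maps with gradient in $K$. All elements of $\mathcal{E}$ are real-analytic. The class $\mathcal{E}$ is invariant under addition of constants, under translations (which add $k\ell_j(x)$ to $\alpha_j$), under the scalings $w\mapsto r^{-1}w(r\,\cdot)$ with $r>0$ (which replace $k$ by $rk$), and under complex conjugation (which replaces $k,\alpha_j$ by $-k,-\alpha_j$). We write $B_r(x)$ for the open disc.

\begin{lemma}\label{lem:exact}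
Let $B$ be an open disc and $w:B\to\mathbb{C}^3$ Lipschitz with $q(\nabla w)=0$ a.e. Then $w$ is the restriction to $B$ of an element of $\mathcal{E}$.
\end{lemma}

\begin{proof}
We have $\partial_2w_1=\partial_1w_2=(\partial_1-\partial_2)w_3=0$ a.e. By Fubini's theorem and continuity, $w_1$ is constant on the vertical chords of $B$, $w_2$ on the horizontal chords, and $w_3$ on the chords in direction $(1,-1)$. So $w_1,w_2,w_3$ are Lipschitz functions of $y_1$, $y_2$, $y_1+y_2$, and $Z_1=g_1(y_1)$, $Z_2=g_2(y_2)$, $Z_3=g_3(y_1+y_2)$ with bounded measurable $g_j$.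

Let $I_1\times I_2\subset B$ be an open square. By Lemma~\ref{lem:q}(a), $|g_1(y_1)|=|g_2(y_2)|=|g_3(y_1+y_2)|\in\{0,1\}$ a.e.\ in the square. A function of $y_1$ that equals a function of $y_2$ a.e.\ is constant a.e., so the common modulus is a.e.\ $0$ or a.e.\ $1$. In the first case $\nabla w=0$ a.e.\ in the square. In the second case
\begin{equation}\label{eq:pexider}
g_1(y_1)\,g_2(y_2)\,g_3(y_1+y_2)=1\qquad\text{a.e.\ in }I_1\times I_2 .
\end{equation}
With two waves only, $g_1$ and $g_2$ would be arbitrary unimodular functions. Equation \eqref{eq:pexider} makes them exponentials with the same frequency, as follows.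

Averaging $g_1(y_1)=\overline{g_2(y_2)g_3(y_1+y_2)}$ over $y_2$ gives $g_1(y_1)=|I_2|^{-1}\int_{I_2}\overline{g_2(t)g_3(y_1+t)}\,dt$ for a.e.\ $y_1\in I_1$. The right side is continuous in $y_1$, because translation is continuous in $L^1$. So $g_1$ has a continuous representative, and by the same argument with the variables exchanged so has $g_2$. For a.e.\ $y_2\in I_2$, $g_3$ agrees a.e.\ on the interval $I_1+y_2$ with the continuous function $s\mapsto\overline{g_1(s-y_2)g_2(y_2)}$. These open intervals cover $I_1+I_2$, and the continuous functions agree where the intervals overlap. So $g_3$ has a continuous representative on $I_1+I_2$, and \eqref{eq:pexider} holds everywhere. Write $g_j=e^{i\theta_j}$ with continuous real $\theta_j$. The function $\theta_1(y_1)+\theta_2(y_2)+\theta_3(y_1+y_2)$ is continuous with values in $2\pi\mathbb{Z}$, hence constant; after adding a constant in $2\pi\mathbb{Z}$ to $\theta_3$,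
\[
\theta_1(y_1)+\theta_2(y_2)+\theta_3(y_1+y_2)=0\qquad\text{in }I_1\times I_2 .
\]
Integrating in $y_2$ over $[t_0,t_1]\subset I_2$ expresses $(t_1-t_0)\theta_1(y_1)$ as a constant minus $\int_{y_1+t_0}^{y_1+t_1}\theta_3$, so $\theta_1$ is $C^1$. Integrating in $y_1$ instead shows that $\theta_2$ is $C^1$, and then so is $\theta_3$. Differentiation gives $\theta_1'(y_1)=-\theta_3'(y_1+y_2)=\theta_2'(y_2)$, so all three equal one constant $k$. Thus $\theta_1=ky_1+\alpha_1$, $\theta_2=ky_2+\alpha_2$ and $\theta_3(y_1+y_2)=k\ell_3(y)-\alpha_1-\alpha_2$.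

In both cases $\nabla w$ agrees a.e.\ on the square with the gradient of an element of $\mathcal{E}$. For two overlapping squares these analytic gradients agree on an open set, hence on $\mathbb{R}^2$. Since $B$ is connected and covered by such squares, $\nabla w=\nabla w^*$ a.e.\ in $B$ for one $w^*\in\mathcal{E}$, and $w-w^*$ is constant.
\end{proof}

The passage from exact to approximate solutions uses that the equation $q(\nabla u)=0$ is linear in $(\nabla u,J(\nabla u))$ and that Jacobians are weakly continuous.

\begin{lemma}\label{lem:approx}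
For every $\varepsilon>0$ there is $\tau_0\in(0,1)$ such that for all $x\in\mathbb{R}^2$, $r>0$: if $u:B_r(x)\to\mathbb{C}^3$ is Lipschitz with $\operatorname{dist}(\nabla u,K\cup\{0\})\le\tau_0$ a.e., then there is $w\in\mathcal{E}$ with $|u-w|\le\varepsilon r$ on $B_r(x)$.
\end{lemma}

\begin{proof}
Replacing $u$ by $r^{-1}u(x+r\,\cdot)$ and using the invariance of $\mathcal{E}$, we may take $x=0$, $r=1$, $B=B_1(0)$. If the claim fails for some $\varepsilon$, there are Lipschitz maps $u^n$ on $B$ with $u^n(0)=0$, $\operatorname{dist}(\nabla u^n,K\cup\{0\})\le1/n$ a.e., and $\sup_B|u^n-w|>\varepsilon$ for all $w\in\mathcal{E}$. Since $|\nabla u^n|\le3$, along a subsequence $u^n\to u$ uniformly, with $u$ Lipschitz, and $\nabla u^n\to\nabla u$ weakly* in $L^\infty$. For real $\psi\in C_c^\infty(B)$, Lemma~\ref{lem:jac}(b) gives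
\[
\int\psi\{u^n_i,u^n_j\}=-\int u^n_i\{\psi,u^n_j\}\ \longrightarrow\ -\int u_i\{\psi,u_j\}=\int\psi\{u_i,u_j\},
\]
as the middle integrand pairs a uniformly convergent factor with a weakly* convergent one. So $\Lambda(\nabla u^n,J(\nabla u^n))\to\Lambda(\nabla u,J(\nabla u))$ in distributions. The function $q$ is uniformly continuous on $\{|\xi|\le3\}$ and vanishes on $K\cup\{0\}$, so $q(\nabla u^n)\to0$ in $L^\infty$, and the left side tends to $0$ uniformly. Hence $q(\nabla u)=0$ a.e. By Lemma~\ref{lem:exact}, $u$ is the restriction of some $w\in\mathcal{E}$, and $\sup_B|u^n-w|\to0$, a contradiction.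
\end{proof}

We now parametrize the waves with $k>0$ by a point where all phases vanish and by the length $\lambda=1/k$. For $x\in\mathbb{R}^2$, $\lambda>0$ let
\[
w^\lambda_x(y)=\frac\lambda i\Big(e^{i\ell_1(y-x)/\lambda},\,e^{i\ell_2(y-x)/\lambda},\,e^{i\ell_3(y-x)/\lambda}\Big).
\]
A nonconstant $w\in\mathcal{E}$ with $k>0$ equals $c+w_x^{1/k}$ with $x=-(\alpha_1,\alpha_2)/k$. Moreover
\begin{equation}\label{eq:unique}
w^\lambda_x-w^{\lambda'}_{x'}\text{ is constant}\iff\lambda=\lambda'\text{ and }x-x'\in2\pi\lambda\mathbb{Z}^2\iff w^\lambda_x=w^{\lambda'}_{x'} .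
\end{equation}
For the first implication compare $Z_1$ and $Z_2$ of the gradients: $e^{i(y_j-x_j)/\lambda}=e^{i(y_j-x_j')/\lambda'}$ for all $y_j$ forces $\lambda=\lambda'$ and $x_j-x_j'\in2\pi\lambda\mathbb{Z}$. For the second note that $\ell_j(\mathbb{Z}^2)\subset\mathbb{Z}$. The next lemma says that the parameters are stable when a wave is observed on a disc of radius comparable to $\lambda$.

\begin{lemma}\label{lem:stable}
For every $\gamma\in(0,1)$ there is $\delta\in(0,\gamma]$ such that: if $\tilde w\in\mathcal{E}$, $c\in\mathbb{C}^3$ and $|\tilde w-c-w_x^\lambda|\le2\delta\lambda$ on $B_{10\lambda}(x)$, then $\tilde w=\tilde c+w_{\tilde x}^{\tilde\lambda}$ with $|\tilde x-x|\le\gamma\lambda$ and $|\tilde\lambda-\lambda|\le\gamma\lambda$.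
\end{lemma}

\begin{proof}
Since $w_x^\lambda(y)=\lambda w_0^1((y-x)/\lambda)$, we may take $x=0$, $\lambda=1$; let $w=w_0^1$, $B=B_{10}(0)$. If the claim fails, there are $\tilde w^n\in\mathcal{E}$ violating the conclusion with $\tilde w^n-\tilde w^n(0)\to w-w(0)$ uniformly on $B$. As $w$ is not constant on $B$, for large $n$ the map $\tilde w^n$ is not constant and has parameters $k_n,\alpha_j^n$. The $k_n$ are bounded, since $|\tilde w^n-\tilde w^n(0)|\le2\sqrt3/|k_n|$ when $k_n\ne0$. Along a subsequence $k_n\to k$ and $e^{i\alpha_j^n}\to e^{i\alpha_j}$. Then $\nabla\tilde w^n$ converges uniformly on $B$, and the limit is $\nabla w$. So $e^{i(ky_j+\alpha_j)}=e^{iy_j}$ on $B$ for $j=1,2$, that is, $k=1$ and $e^{i\alpha_1}=e^{i\alpha_2}=1$. Changing the $\alpha_j^n$ by multiples of $2\pi$ we obtain $\alpha_1^n,\alpha_2^n\to0$ and $\alpha_3^n=-\alpha_1^n-\alpha_2^n$. Then $\tilde w^n=\tilde c_n+w_{\tilde x_n}^{\tilde\lambda_n}$ with $\tilde\lambda_n=1/k_n\to1$ and $\tilde x_n=-(\alpha_1^n,\alpha_2^n)/k_n\to0$, so the conclusion holds for large $n$, a contradiction.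
\end{proof}

\section{The lattice of good pairs}\label{sec:lattice}

\subsection*{Constants}
They are chosen in the following order. Let $\gamma=10^{-3}$ and let $\delta\le\gamma$ be given by Lemma~\ref{lem:stable}. Let
\[
\omega(s)=\frac1\pi\int_{B_1(0)}e^{isy_1}\,dy,\qquad s\in\mathbb{R}.
\]
It is continuous and even, $\omega(0)=1$, and $\omega(s)\to0$ as $|s|\to\infty$ by the Riemann--Lebesgue lemma. So there are $0<s_0<s_1<\infty$ such that
\begin{equation}\label{eq:omega}
|\omega(s)|\in[\tfrac14,\tfrac34]\quad\Longrightarrow\quad|s|\in[s_0,s_1].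
\end{equation}
Let $T=\max\{2,20/s_0\}$ and $\varepsilon=\min\{\delta/300,\ \delta/(Ts_1),\ 1/(8T)\}$. Let $\tau_0$ be given by Lemma~\ref{lem:approx} for this $\varepsilon$, and $\tau=\min\{\tau_0,\frac1{10}\}$. This is the constant of Proposition~\ref{prop:rigid}. The numbers $s_0,s_1,T$ enter only in Section~\ref{sec:rigid}. In the present section $u:\mathbb{R}^2\to\mathbb{C}^3$ is a Lipschitz map satisfying \eqref{eq:near}, so Lemma~\ref{lem:approx} applies to $u$ on every disc.

\begin{definition}\label{def:good}
A pair $(x,\lambda)\in\mathbb{R}^2\times(0,\infty)$ is \emph{good} if $|u-c-w_x^\lambda|\le\delta\lambda$ on $B_{10\lambda}(x)$ for some $c\in\mathbb{C}^3$. For $e\in\{e_1,e_2\}$, a good pair $(x',\lambda')$ is an \emph{$e$-successor} of a good pair $(x,\lambda)$ if $|x'-x-2\pi\lambda e|\le10\gamma\lambda$ and $|\lambda'-\lambda|\le3\gamma\lambda$.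
\end{definition}

We want to step from a good pair to the next infinitely often, so errors must not add up. They do not, because goodness improves itself: a slightly different wave approximates $u$ ten times better on a disc three times as large.

\begin{lemma}\label{lem:improve}
If $(x,\lambda)$ is good, there is $\tilde w=\tilde c+w_{\tilde x}^{\tilde\lambda}$ with $|\tilde x-x|\le\gamma\lambda$, $|\tilde\lambda-\lambda|\le\gamma\lambda$ and $|u-\tilde w|\le\frac\delta{10}\lambda$ on $B_{30\lambda}(x)$.
\end{lemma}

\begin{proof}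
Lemma~\ref{lem:approx} on $B_{30\lambda}(x)$ gives $\tilde w\in\mathcal{E}$ with $|u-\tilde w|\le30\varepsilon\lambda\le\frac\delta{10}\lambda$. Then $|\tilde w-c-w_x^\lambda|\le2\delta\lambda$ on $B_{10\lambda}(x)$, and Lemma~\ref{lem:stable} identifies $\tilde w$.
\end{proof}

The first consequence is a discreteness property: a good pair that is roughly in the position of a successor is a successor. It will reset the errors at each step.

\begin{lemma}\label{lem:recognize}
Let $(x,\lambda)$ and $(x',\lambda')$ be good, $e\in\{e_1,e_2\}$, $\frac12\le\lambda'/\lambda\le2$ and $|x'-x-2\pi\lambda e|\le\lambda$. Then $(x',\lambda')$ is an $e$-successor of $(x,\lambda)$.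
\end{lemma}

\begin{proof}
Take $\tilde w$ from Lemma~\ref{lem:improve} for $(x,\lambda)$. Since $|x'-x|\le8\lambda$ and $10\lambda'\le20\lambda$, we have $B_{10\lambda'}(x')\subset B_{30\lambda}(x)$. On this disc $|\tilde w-c'-w_{x'}^{\lambda'}|\le\frac\delta{10}\lambda+\delta\lambda'\le2\delta\lambda'$ for some $c'$. Lemma~\ref{lem:stable} at $(x',\lambda')$ gives $\tilde w=c''+w_{x''}^{\lambda''}$ with $|x''-x'|\le\gamma\lambda'\le2\gamma\lambda$ and $|\lambda''-\lambda'|\le2\gamma\lambda$. By \eqref{eq:unique}, $\lambda''=\tilde\lambda$ and $x''=\tilde x+2\pi\tilde\lambda v$ with $v\in\mathbb{Z}^2$. Therefore $|\lambda'-\lambda|\le3\gamma\lambda$ and $|x'-x-2\pi\tilde\lambda v|\le|x'-x''|+|\tilde x-x|\le3\gamma\lambda$. Now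
\[
2\pi\tilde\lambda|v-e|\le|2\pi\tilde\lambda v-(x'-x)|+|x'-x-2\pi\lambda e|+2\pi|\lambda-\tilde\lambda|\le(1+10\gamma)\lambda<2\pi\tilde\lambda ,
\]
so $v=e$. Finally $|x'-x-2\pi\lambda e|\le3\gamma\lambda+2\pi\gamma\lambda\le10\gamma\lambda$.
\end{proof}

\begin{lemma}\label{lem:step}
Let $e\in\{e_1,e_2\}$. Every good pair has an $e$-successor and is an $e$-successor of some good pair.
\end{lemma}

\begin{proof}
Let $(x,\lambda)$ be good, take $\tilde w$ from Lemma~\ref{lem:improve}, and put $\lambda'=\tilde\lambda$, $x_\pm=\tilde x\pm2\pi\tilde\lambda e$. Then $|x_\pm-x\mp2\pi\lambda e|\le\gamma\lambda+2\pi\gamma\lambda\le8\gamma\lambda$, so $|x_\pm-x|\le7\lambda$ and $B_{10\lambda'}(x_\pm)\subset B_{30\lambda}(x)$. By \eqref{eq:unique}, $w_{x_\pm}^{\lambda'}=w_{\tilde x}^{\tilde\lambda}$, so on this disc $|u-\tilde c-w_{x_\pm}^{\lambda'}|\le\frac\delta{10}\lambda\le\delta\lambda'$. Both pairs $(x_\pm,\lambda')$ are good, and $(x_+,\lambda')$ is an $e$-successor of $(x,\lambda)$. Since $x-x_--2\pi\lambda'e=x-\tilde x$ has norm at most $\gamma\lambda$,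 and $|\lambda-\lambda'|\le\gamma\lambda$ with $\lambda\le2\lambda'$, the pair $(x,\lambda)$ is an $e$-successor of $(x_-,\lambda')$.
\end{proof}

Rows and columns of good pairs can now be extended indefinitely. To obtain a lattice, steps in the two directions must commute. We build one row and all columns through it, and show that the other rows close up.

\begin{lemma}\label{lem:lattice}
If a good pair exists, there are good pairs $(x_\nu,\lambda_\nu)$, $\nu\in\mathbb{Z}^2$, such that $(x_{\nu+e},\lambda_{\nu+e})$ is an $e$-successor of $(x_\nu,\lambda_\nu)$ for all $\nu\in\mathbb{Z}^2$ and $e\in\{e_1,e_2\}$.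
\end{lemma}

\begin{proof}
Call the edge from $\nu$ to $\nu+e$ \emph{correct} if the asserted relation holds for it. Place the given pair at $\nu=0$. By Lemma~\ref{lem:step}, applied repeatedly to the right and to the left, define the pairs on $\mathbb{Z}\times\{0\}$ so that all edges of this row are correct. From each point of the row go up and down in the same way, so that all vertical edges are correct. By induction on the distance from row $0$ it suffices to prove: if the two vertical edges and one horizontal edge of a unit square are correct, so is the other horizontal edge.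

Let the square have vertices $\nu$, $\nu+e_1$, $\nu+e_2$, $\nu+e_1+e_2$, and let $d_1,d_1'$ be the differences $x_{\mathrm{end}}-x_{\mathrm{start}}$ along the lower and upper edge and $d_2,d_2'$ those along the left and right edge. Then $d_1+d_2'=d_2+d_1'$. Along a correct edge the ratio of the two $\lambda$'s, in either order, lies in $[1-3\gamma,(1-3\gamma)^{-1}]$. The three correct edges form a path through all four vertices, so the ratio of any two of the four $\lambda$'s lies in $[0.997^3,0.997^{-3}]\subset[1-10\gamma,1+10\gamma]$. Let $\mu$ be the value of $\lambda$ at the left end of the fourth edge. For a correct edge in direction $e$, with difference $d$ and initial value $\lambda$,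
\[
|d-2\pi\mu e|\le10\gamma\lambda+2\pi|\lambda-\mu|\le10\gamma(1+10\gamma)\mu+20\pi\gamma\mu\le80\gamma\mu .
\]
The difference along the fourth edge is $d_1'=d_1+d_2'-d_2$ or $d_1=d_1'+d_2-d_2'$. In both cases the terms $2\pi\mu e_2$ cancel, and it is within $240\gamma\mu\le\mu$ of $2\pi\mu e_1$. Lemma~\ref{lem:recognize} shows that the fourth edge is correct.
\end{proof}

\section{Proof of the rigidity}\label{sec:rigid}

\begin{proof}[Proof of Proposition~\ref{prop:rigid}]
Let $\tau$ be as in Section~\ref{sec:lattice}, let $u,\xi$ be as in the proposition, and suppose that $\Sigma=\{y\in Y:\operatorname{dist}(\nabla u(y),K)\le\tau\}$ has positive measure.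

\emph{Step 1: a good pair exists, after a conjugation if necessary.} The difficulty is to find the right scale. On a disc much larger than the local wavelength, Lemma~\ref{lem:approx} may return a constant; on a much smaller disc it may return an affine map. We detect the intermediate scale by the mean of $\partial_1u_1$.

Since $|a_1|=1$ on $K$, we have $|\partial_1u_1|\ge1-\tau$ on $\Sigma$. Let $x_0\in\Sigma$ be a Lebesgue point of $\partial_1u_1$, and let $A(r)$ be the mean of $\partial_1u_1$ over $B_r(x_0)$. As $\partial_1u_1$ is bounded, $A$ is continuous on $(0,\infty)$. We have $\lim_{r\to0}|A(r)|\ge1-\tau>\frac12$. Since $\partial_1u_1=a_1(\xi)$ a.e.\ off $Y$, $\lim_{r\to\infty}|A(r)|=|a_1(\xi)|\le\tau<\frac12$. Choose $r$ with $|A(r)|=\frac12$. By Lemma~\ref{lem:approx} there is $w\in\mathcal{E}$ with $|u-w|\le\varepsilon Tr$ on $B_{Tr}(x_0)\supset\overline{B_r(x_0)}$. By the divergence theorem the means of $\partial_1u_1$ and $\partial_1w_1$ over $B_r(x_0)$ differ by at most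
\[
\frac{2\pi r}{\pi r^2}\,\varepsilon Tr=2\varepsilon T\le\frac14 .
\]
So the mean of $\partial_1w_1$ has modulus in $[\frac14,\frac34]$. Hence $w$ is not constant, $\partial_1w_1=e^{i(ky_1+\alpha_1)}$, and the mean has modulus $|\omega(kr)|$. By \eqref{eq:omega}, $|k|r\in[s_0,s_1]$. If $k<0$, replace $u,w,\xi$ by their complex conjugates; this preserves all hypotheses, because $K$ is invariant under conjugation. Now $k>0$, and $\lambda=1/k$ satisfies $r/s_1\le\lambda\le r/s_0$. Write $w=c+w_x^\lambda$, where by \eqref{eq:unique} we may choose $x$ with $|x-x_0|\le\sqrt2\pi\lambda<10\lambda$. Then $B_{10\lambda}(x)\subset B_{20\lambda}(x_0)\subset B_{Tr}(x_0)$, and there $|u-c-w_x^\lambda|\le\varepsilon Tr\le\varepsilon Ts_1\lambda\le\delta\lambda$. So $(x,\lambda)$ is good.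

\emph{Step 2: every good pair $(x,\lambda)$ has $|x|\le11$.} A wave changes by $2\lambda$ over half a wavelength, much more than $l_\xi$ does; the difference must come from $\varphi=u-l_\xi$. This map vanishes off $Y$ and has $|\nabla\varphi|\le2+2\tau\le3$. Every point of $Y$ is within $\frac12$ of $\partial Y$, so $|\varphi|\le\frac32$. Let $x'=x+\pi\lambda e_1\in B_{10\lambda}(x)$. The first component of $w_x^\lambda$ is $\lambda/i$ at $x$ and $-\lambda/i$ at $x'$. Therefore
\[
(2-2\delta)\lambda\le|u_1(x)-u_1(x')|\le\pi\tau\lambda+|\varphi(x)|+|\varphi(x')| .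
\]
Since $2\delta+\pi\tau\le1$, this gives $0<\lambda\le|\varphi(x)|+|\varphi(x')|\le3$. In particular $x$ or $x'$ lies in $Y$, and $|x|\le\sqrt2+3\pi\le11$.

\emph{Step 3: the bounded map.} Let $(x_\nu,\lambda_\nu)$ be as in Lemma~\ref{lem:lattice}. Triangulate $\mathbb{R}^2$ by the triangles with vertices $\nu,\nu+e_1,\nu+e_1+e_2$ and $\nu,\nu+e_2,\nu+e_1+e_2$, $\nu\in\mathbb{Z}^2$. Let $F:\mathbb{R}^2\to\mathbb{R}^2$ be the continuous map that is affine on each triangle with $F(\nu)=x_\nu$. It is locally Lipschitz, and $|F|\le11$ by Step 2. On the first triangle the columns of $DF$ are $x_{\nu+e_1}-x_\nu$ and $x_{\nu+e_1+e_2}-x_{\nu+e_1}$; on the second they are $x_{\nu+e_1+e_2}-x_{\nu+e_2}$ and $x_{\nu+e_2}-x_\nu$. Thus the $j$-th column is $x_{\nu'+e_j}-x_{\nu'}$ with $\nu'\in\{\nu,\nu+e_1,\nu+e_2\}$, and $|\lambda_{\nu'}-\lambda_\nu|\le3\gamma\lambda_\nu$. Hence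
\[
|x_{\nu'+e_j}-x_{\nu'}-2\pi\lambda_\nu e_j|\le10\gamma(1+3\gamma)\lambda_\nu+6\pi\gamma\lambda_\nu\le30\gamma\lambda_\nu .
\]
So $DF=2\pi\lambda_\nu(I+E)$ with $|E|\le30\sqrt2\gamma/(2\pi)\le\frac14$. Then $|I+E|^2\le(\sqrt2+\frac14)^2\le3$ and
\[
\det(I+E)=1+\operatorname{tr}E+\det E\ge1-\sqrt2|E|-\tfrac12|E|^2\ge\tfrac35 .
\]
Consequently $|DF|^2\le5\det DF$ and $\det DF>0$ a.e. By Lemma~\ref{lem:liouville}, $DF=0$ a.e., which is a contradiction.
\end{proof}

This completes the proof of Theorems~\ref{thm:A} and~\ref{thm:B}.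

\begin{thebibliography}{1}

\bibitem{NRT}
\emph{New relaxation theorems with applications to strong materials},
\texttt{https://\allowbreak www-cambridge-org.\allowbreak ezproxyberklee.\allowbreak flo.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 6FC3BA18EB8416F5845D23B31F81FADB/\allowbreak S0308210518000082a.pdf/\allowbreak new-\allowbreak relaxation-\allowbreak theorems-\allowbreak with-\allowbreak applications-\allowbreak to-\allowbreak strong-\allowbreak materials.pdf}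

\end{thebibliography}
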